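# Convex polygons that tile the plane only in several layers

## 1. An octagon that covers the plane seven times

Take the square $[0,3]^2$ and cut off its four corners, so that the octagon $Q$ with vertices
$$(1,0),\ (2,0),\ (3,1),\ (3,2),\ (2,3),\ (1,3),\ (0,2),\ (0,1)$$
remains. Lay down all translates $Q+\lambda$ with $\lambda\in\mathbb Z^2$. They overlap heavily. How often is a point covered?

Divide $[0,3]^2$ into nine unit cells, and in each cell use the coordinates $(u,v)\in[0,1]^2$ measured from the lower left corner of the cell. The number of translates that contain a point $y$ is the number of points of $y+\mathbb Z^2$ that lie in $Q$. If $y$ is on no boundary of a translate, and on no line $x\in\mathbb Z$ or $y\in\mathbb Z$, then $y+\mathbb Z^2$ has exactly one point in each of the nine cells, always with the same $(u,v)$. So we count the cells in which $(u,v)$ belongs to $Q$.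

The five cells of the central cross lie in $Q$ and contribute $5$. The lower left cell keeps the part $u+v\ge1$, and the upper right cell keeps the part $u+v\le 1$; together they contribute exactly $1$. The lower right cell keeps $u\le v$, because its cut is the line $y=x-2$, and the upper left cell keeps $v\le u$, because its cut is $y=x+2$; together they contribute exactly $1$. The total is $7$. On the grid lines that are not boundaries of translates the count is also $7$, because the count does not change near a point that is on no boundary. So $Q$ covers the plane exactly seven times, up to boundaries.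

Can copies of $Q$ cover the plane once, without overlap? No. All angles of $Q$ are $135^\circ$. Around a corner of a tile the angles of the tiles present must add up to $360^\circ$. Each tile contributes $135^\circ$ if the point is one of its corners, or $180^\circ$ if the point is inside one of its sides. With at least one corner present we would need $360=135a+180b$ with $a\ge1$. Then $a$ is $1$ or $2$, which leaves $225$ or $90$, and neither is a multiple of $180$.

So $Q$ is a convex polygon for which overlapping is unavoidable, and seven layers are enough. It is natural to ask how few layers can suffice for some convex polygon that cannot do with one.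

## 2. Multifold tiles and the multiplicities 2, 3, 4

All our shapes are polygons, understood as closed regions. A polygon is called strictly convex if it is convex and each listed vertex is a genuine corner, with interior angle less than $\pi$.

**Definition ($k$-fold tiling, $k$-fold tile).** Let $k\ge1$. An indexed family $\mathcal T$ of shapes congruent to $S$ (translations, rotations and reflections allowed) is a *$k$-fold tiling* if it is locally finite, meaning that every bounded region meets only finitely many members, and every point that is on the boundary of no member is covered by exactly $k$ members. Then $S$ is a *$k$-fold tile*.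

The word "indexed" matters: the same copy may be listed several times. Listing every tile of a 1-fold tiling $k$ times gives a $k$-fold tiling, so a 1-fold tile is a $k$-fold tile for every $k$. In the same way a $2$-fold tile is a $2j$-fold tile for every $j\ge1$.

**Definition (nontrivial).** A $k$-fold tile is *nontrivial* if it is not a 1-fold tile; necessarily $k\ge2$.

Section 1 shows that $Q$ is a nontrivial $7$-fold tile. Open Problem 5.3 of the paper "Multifold Tiles of Polyominoes and Convex Lattice Polygons" asks: for any $k=2,3$, or $4$, is there a convex polygon that is a nontrivial $k$-fold tile? We prove that the answer is yes for each of these $k$. In fact there is one for every $k\ge 2$: a hexagon for $k=2$, and an octagon for every $k\ge3$. The precise statements are Theorem A(2) in Section 5 and Theorem A(1) in Section 7. Theorem B in Section 9 decides, with the help of a classical theorem of Reinhardt, exactly which members of our hexagon family are nontrivial.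

Some textbook facts will be used. A *lattice* $\Lambda$ in the plane is the set of integer combinations of two linearly independent vectors, and $\det\Lambda$ is the area of the parallelogram that they span, which is the area of any fundamental domain. We write $(s,t)\times(s',t')=st'-ts'$. The *shoelace formula* says that a polygon with counterclockwise vertices $V_1,\dots,V_n$ has area $\frac12\sum V_i\times V_{i+1}$. Finally, the *convexity criterion*: a closed polygon whose successive edge vectors have strictly increasing arguments, with consecutive increments in $(0,\pi)$ and total increment $2\pi$, is strictly convex and traversed counterclockwise. This may be checked in any positively oriented linear coordinates, because an orientation-preserving linear map preserves convexity and the orientation of the boundary.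

## 3. Side pairings determine the multiplicity

We want a way to verify a $k$-fold tiling without drawing $k$ layers. The idea is to let a group $G$ of isometries produce the copies, and to ask only that the covering number does not change when we cross a side. If some copies end at that side, equally many must begin there.

**Lemma 1.** Let $G$ be a discrete group of isometries of $\mathbb R^2$ containing a lattice $\Lambda$ of translations, with $\Lambda$ normal of finite index $m$ in $G$. Let $P$ be a convex polygon with sides $e_1,\dots,e_n$. Suppose there are an involution $i\mapsto i^*$ on $\{1,\dots,n\}$ (fixed points allowed) and $\gamma_i\in G$ with $\gamma_{i^*}=\gamma_i^{-1}$ and $\gamma_ie_i=e_{i^*}$, such that $\gamma_iP$ and $P$ lie on opposite sides of $e_{i^*}$. Then $\{gP\}_{g\in G}$ is a $k$-fold tiling with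
$$k=\frac{m\cdot\mathrm{area}(P)}{\det\Lambda}.\tag{1}$$

*Proof.*

**Step 1: local finiteness.** This step makes the counting function well defined. Write $G=\bigsqcup_{j=1}^m\Lambda h_j$. For fixed $j$, only finitely many translates $\lambda+h_jP$ meet a given bounded region. There are $m$ values of $j$, so the family is locally finite.

**Step 2: the covering function away from boundaries.** Let $B=\bigcup_g g\,\partial P$, a closed set by Step 1. For $y\notin B$ let $f(y)$ be the number of $g\in G$ with $y\in gP$. A small disc around $y$ misses $B$, so each $gP$ contains this disc or misses it. Hence $f$ is locally constant off $B$.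

**Step 3: crossing a side does not change $f$.** Let $S$ consist of all vertices of all $gP$ and of all intersection points of pairs of sides $ge_i,he_j$ that do not lie on one line. Two such sides meet in at most one point, and only finitely many sides meet a bounded region, so $S$ is locally finite.

Let $y\in B\setminus S$. All sides $ge_i$ through $y$ lie on one line $\ell$ and contain $y$ in their relative interior, so near $y$ the set $B$ coincides with $\ell$. Consider the finite set of pairs $(g,i)$ with $y\in ge_i$. For each of them $gP$ lies near $y$ on exactly one side of $\ell$, and every other copy contains a whole neighborhood of $y$ or misses one. Since $y$ is not a vertex, a copy $gP$ with $y$ on its boundary occurs in exactly one pair. So the change of $f$ across $\ell$ is the number of pairs with $gP$ on one side minus the number of pairs with $gP$ on the other.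

These two numbers are equal. Consider the map
$$(g,i)\longmapsto(g\gamma_i^{-1},\,i^*).$$
It sends pairs to pairs, because $g\gamma_i^{-1}e_{i^*}=ge_i\ni y$. It is an involution, because $g\gamma_i^{-1}\gamma_{i^*}^{-1}=g\gamma_i^{-1}\gamma_i=g$. It exchanges the two sides of $\ell$: we know that $\gamma_iP$ and $P$ lie on opposite sides of $e_{i^*}$, and applying $g\gamma_i^{-1}$ shows that $gP$ and $g\gamma_i^{-1}P$ lie on opposite sides of $ge_i$. So $f$ has the same value on both sides of $\ell$ near $y$.

**Step 4: $f$ is constant.** By Steps 2 and 3, $f$ extends to a locally constant function on $\mathbb R^2\setminus S$. The complement of a locally finite set of points in the plane is connected, so $f$ is constant off $B$, say $f\equiv k$.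

**Step 5: the constant.** We find $k$ by averaging. The set $B$ has measure zero. Integrating $f$ over a fundamental domain $D$ of $\Lambda$ gives
$$k\det\Lambda=\sum_{j=1}^m\int_D\sum_{\lambda\in\Lambda}1_{h_jP}(y-\lambda)\,dy=\sum_{j=1}^m\mathrm{area}(h_jP)=m\cdot\mathrm{area}(P).\qquad\blacksquare$$

Two comments make the lemma easy to apply. First, it suffices to give one $\gamma$ for each pair $\{i,i^*\}$ with $i\neq i^*$: put $\gamma_{i^*}=\gamma_i^{-1}$ and apply $\gamma_i^{-1}$ to the condition for $i$, which gives the condition for $i^*$. Second, there is a quick test for "opposite sides". Traverse $P$ counterclockwise, so that $P$ lies to the left of each directed side $u\to v$. If $\gamma$ preserves orientation, $\gamma P$ lies to the left of $\gamma u\to\gamma v$. So if $\gamma u\to\gamma v$ is the *reverse* of a directed side of $P$, then $\gamma P$ and $P$ are on opposite sides of it. In particular the half-turn about the midpoint of a side $e_i$, which is $y\mapsto u+v-y$ for a side with endpoints $u,v$, is admissible with $i^*=i$.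

Let us try the lemma on polygons with few sides.

**Example (triangles and quadrilaterals).** Let a triangle have vertices $0,u,v$. Take $\Lambda=\mathbb Zu+\mathbb Zv$ and $G=\{y\mapsto\pm y+\lambda\}$, so $m=2$. The half-turns about the midpoints of the sides are $y\mapsto u-y$, $y\mapsto v-y$, $y\mapsto u+v-y$, all in $G$, and (1) gives $k=2\cdot\frac12\det\Lambda/\det\Lambda=1$. For a convex quadrilateral $ABCD$ take $\Lambda=\mathbb Z(C-A)+\mathbb Z(D-B)$, $\sigma=A+B$ and $G=\{y\mapsto y+\lambda\}\cup\{y\mapsto\sigma+\lambda-y\}$. The endpoint sums of the sides are $A+B=\sigma$, $B+C=\sigma+(C-A)$, $C+D=\sigma+(C-A)+(D-B)$ and $D+A=\sigma+(D-B)$, so each side has its half-turn in $G$. The area is $\frac12|(C-A)\times(D-B)|=\frac12\det\Lambda$, so again $k=1$. Hence every triangle and every convex quadrilateral is a 1-fold tile, and a nontrivial convex tile has at least five sides.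

**Example (centrally symmetric hexagons).** Let the edge vectors be $v_1,v_2,v_3,-v_1,-v_2,-v_3$ in counterclockwise order, and let $G=\Lambda$ be generated by $v_1+v_2$ and $v_2+v_3$, so $m=1$. The side $v_1$ is carried to the opposite side by the translation $v_2+v_3$, the side $v_2$ by $v_3-v_1=(v_2+v_3)-(v_1+v_2)$, and the side $v_3$ by $-(v_1+v_2)$; in each case the image is the reverse of the directed opposite side. Equation (2) below gives the area $v_1\times v_2+v_1\times v_3+v_2\times v_3=(v_1+v_2)\times(v_2+v_3)=\det\Lambda$, so $k=1$. Every centrally symmetric convex hexagon is a 1-fold tile.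

## 4. Integer translates of centrally symmetric lattice polygons stop at seven

The example of Section 1 suggests a first plan: use other centrally symmetric convex polygons with vertices in $\mathbb Z^2$ and their integer translates. By Lemma 1 with $G=\Lambda=\mathbb Z^2$ (opposite sides are paired by integer translations), such a polygon is a $k$-fold tile with $k$ equal to its area. So we look for one of small area that is not a 1-fold tile.

Let the edge vectors be $v_1,\dots,v_r,-v_1,\dots,-v_r$ in counterclockwise order, starting at the vertex $0$. The chain $0\to v_1\to v_1+v_2\to\dots\to v_1+\dots+v_r\to0$ bounds one half of the polygon, and the shoelace formula gives this half the area $\frac12\sum_{i<j}v_i\times v_j$. By central symmetry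
$$\mathrm{area}=\sum_{i<j}v_i\times v_j,\tag{2}$$
and each term is positive, because for $i<j$ the argument increases from $v_i$ to $v_j$ by less than $\pi$.

If $r\le3$ the polygon is a parallelogram or a centrally symmetric hexagon, hence a 1-fold tile by the examples above. If $r\ge4$, keep in (2) only the six terms of four of the vectors. Each term is a positive integer. Modulo $2$, a determinant is odd only if the two vectors are distinct and nonzero in $\mathbb F_2^2$. There are only three nonzero vectors there, so among four vectors some pair has an even determinant, which is at least $2$. Hence the area is at least $5+2=7$.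

So this plan stops exactly at the octagon we started with. The price is paid for a translated partner of every side: this forces central symmetry, and four integer directions already cost area $7$.

## 5. Half-turns, and an octagon of area $k/2$

A side that is paired with itself by a half-turn needs no partner at all. So we enlarge the group. Put
$$\sigma=(-p,-q),\qquad \Lambda=\mathbb Z^2,\qquad G=\{y\mapsto y+\lambda\}\cup\{y\mapsto\sigma+\lambda-y\},\quad \lambda\in\Lambda.\tag{3}$$
This is a group: the composite of two half-turns $y\mapsto\sigma+\lambda-y$ is a translation by an element of $\Lambda$. It is discrete, and $m=2$. A side with endpoints $u,v$ is paired with itself by a half-turn in $G$ as soon as $u+v\in\sigma+\mathbb Z^2$. The multiplicity is now twice the area, so for $k$ layers we want area $k/2$.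

The condition on sides holds automatically if the vertices lie alternately in $\mathbb Z^2$ and in $\sigma+\mathbb Z^2$. A hexagon of this kind is
$$(0,0),\ (1-p,-q),\ (1,0),\ (1-p,k-1-q),\ (0,1),\ (-p,1-q).$$
We will see that octagons are much easier to exclude as 1-fold tiles than hexagons, so we create two more sides. Split the second vertex into two, at horizontal distance $d$, and split the fourth vertex likewise. The two new sides are translates of each other by the integer vector $(0,k-1)$, so they can be paired. To keep the two slanted sides at the third vertex self-paired, move that vertex from $(1,0)$ to $(1-d,0)$: what the neighbors gain, it loses. The result is the following.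

**Definition (the octagons $O_k$).** Let $k\ge3$, and let $p=\frac1{2k}$, $q=\frac12$, $d=\frac1{8k}$. More generally, take any $p,q,d>0$ with
$$(k-2)p<q,\qquad p+q<1,\qquad d<\tfrac p2.\tag{4}$$
Then $O_k$ has the vertices
$$V_1=(0,0),\ V_2=(1-p,-q),\ V_3=(1-p+d,-q),\ V_4=(1-d,0),$$
$$V_5=(1-p+d,k-1-q),\ V_6=(1-p,k-1-q),\ V_7=(0,1),\ V_8=(-p,1-q).$$

The special values satisfy (4): $\frac{k-2}{2k}<\frac12$, $\frac1{2k}+\frac12<1$ and $\frac1{8k}<\frac1{4k}$.

**Theorem A(2).** For each $k\ge3$, $O_k$ is a convex octagon that is a nontrivial $k$-fold tile (in particular for $k=3$ and $k=4$).

In this section we prove that $O_k$ is a convex octagon and a $k$-fold tile; Section 6 shows that it is not a 1-fold tile.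

**Step 1: convexity.** We list the edges and compare arguments. With $f_i=V_{i+1}-V_i$ (indices mod $8$),
$$f_1=(1-p,-q),\quad f_2=(d,0),\quad f_3=(p-2d,q),\quad f_4=(2d-p,k-1-q),$$
$$f_5=(-d,0),\quad f_6=(p-1,2-k+q),\quad f_7=(-p,-q),\quad f_8=(p,q-1).$$
Start with $f_2$, of argument $0$. Since $2d<p$, and $k-1-q>0$, the vectors $f_3$ and $f_4$ lie in the open first and second quadrants. The argument of $f_5$ is $\pi$. Since $p<1$ and $2-k+q\le q-1<0$, both $f_6$ and $f_7$ lie in the open third quadrant, and
$$f_6\times f_7=-q(p-1)+p(2-k+q)=q-(k-2)p>0.$$
Both $f_8$ and $f_1$ lie in the open fourth quadrant, and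
$$f_8\times f_1=-pq-(q-1)(1-p)=1-p-q>0.$$
So the arguments of $f_2,f_3,\dots,f_8,f_1$ increase strictly from $0$ within one turn. Two neighbors in this cyclic list lie in the same quadrant, or in adjacent open quadrants, or one of them is on the horizontal axis next to the quadrant of the other; so all increments are less than $\pi$. By the convexity criterion $O_k$ is a strictly convex octagon, traversed counterclockwise.

**Step 2: area.** The products $V_i\times V_{i+1}$ are, in order,
$$0,\quad qd,\quad q(1-d),\quad (1-d)(k-1-q),\quad d(k-1-q),\quad 1-p,\quad p,\quad 0.$$
Their sum is $q+(k-1-q)+1=k$. So the area is $k/2$, whatever $p,q,d$ are.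

**Step 3: side pairings.** We check that each side has its partner in the group (3). Six endpoint sums are
$$V_1+V_2=(1-p,-q),\quad V_3+V_4=(2-p,-q),\quad V_4+V_5=(2-p,k-1-q),$$
$$V_6+V_7=(1-p,k-q),\quad V_7+V_8=(-p,2-q),\quad V_8+V_1=(-p,1-q).$$
All lie in $\sigma+\mathbb Z^2$, so each of these six sides is paired with itself by the half-turn of $G$ about its midpoint. The translation by $(0,k-1)$ maps $V_2\to V_3$ onto $V_6\to V_5$, which is the reverse of the directed side $V_5\to V_6$. So the remaining two sides are paired with each other.

**Step 4: multiplicity.** By Lemma 1, $\{gO_k\}_{g\in G}$ is a $k'$-fold tiling with $k'=2\cdot\frac k2/1=k$.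

Where is $k\ge3$ needed? If we put $k=2$ in the formulas, then $f_6=(p-1,q)$ and $f_5\times f_6=(-d)q<0$, so the polygon has a reflex angle at $V_6$. If we give up the extra sides and put $d=0$, the remaining edges for $k=2$ are
$$(1-p,-q),\ (p,q),\ (-p,1-q),\ (p-1,q),\ (-p,-q),\ (p,q-1).$$
Opposite edges are negatives of each other, so we have a centrally symmetric hexagon (it is convex: consecutive cross products are $q,\,p,\,1-p-q$ and then these again, and the total turn is $2\pi$ because the three successive turns in each half add up to $\pi$). By Section 3 it is a 1-fold tile. So the case $k=2$ needs another construction, and we come to it in Section 7.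

## 6. Counting corners in a 1-fold tiling

We now show that $O_k$ is not a 1-fold tile. For the octagon $Q$ it was enough to look at one corner. This fails here. The edges $f_2$ and $f_5$ of $O_k$ have opposite directions, so the exterior angles at $V_3,V_4,V_5$ add up to $\pi$, and hence the *interior* angles at $V_3,V_4,V_5$ add up to $3\pi-\pi=2\pi$. Three corners of copies of $O_k$ can fit around a point.

But a tile must place *all* its corners somewhere. The average angle of a convex octagon is $135^\circ$, while three corners per point allow an average of only $120^\circ$. We turn this average into a proof that also yields information about hexagons.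

Let $\mathcal T$ be a 1-fold tiling by copies of a strictly convex $n$-gon $Q$. The boundaries form a closed set $B$ of measure zero. Two tiles cannot have a common interior point, because then they would have a common interior point off $B$, which would be covered twice. The union of the tiles is closed by local finiteness and contains the dense set $\mathbb R^2\setminus B$, so the tiles cover the plane.

**Definition (node, flat, good, bad).** A *node* is a point that is a vertex of some tile. A *flat* at a node $v$ is a tile that has $v$ in the relative interior of a side. A node is *good* if it has no flat and exactly three tiles have a corner there; otherwise it is *bad*.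

Near a node $v$ each tile containing $v$ fills a sector: its interior angle if $v$ is a corner, the angle $\pi$ if it is a flat, and everything if $v$ is interior. The sectors have disjoint interiors and fill a disc, so their angles add up to $2\pi$. At least one is a corner, of positive angle. Hence no tile has $v$ in its interior, and there is at most one flat. Each corner has angle less than $\pi$, so only two cases remain:

* no flat, and $j\ge3$ corners of total angle $2\pi$;
* one flat, and $j\ge2$ corners of total angle $\pi$.

**Definition (deficiency).** $\mathrm{def}(v)=\sum\left(\frac{2\pi}3-\text{angle}\right)$, summed over the corners at $v$.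

In the two cases $\mathrm{def}(v)$ equals $\frac{2\pi j}3-2\pi$ and $\frac{2\pi j}3-\pi$. Hence
$$\mathrm{def}(v)=0\ \text{ if } v \text{ is good},\qquad \mathrm{def}(v)\ge\tfrac\pi3\ \text{ if } v \text{ is bad}.\tag{5}$$

**Example.** In the checkerboard tiling by unit squares every node has four corners of angle $\frac\pi2$ and deficiency $4\cdot\frac\pi6=\frac{2\pi}3$. In a brick wall with rows shifted by half a brick, every node has one flat and two corners, and deficiency $2\cdot\frac\pi6=\frac\pi3$. In the honeycomb of regular hexagons all nodes are good.

On the other hand, if we sum $\frac{2\pi}3-\text{angle}$ over the corners of *one tile*, we get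
$$\frac{2\pi n}3-(n-2)\pi=\pi\Bigl(2-\frac n3\Bigr).\tag{6}$$
For $n=4$ this is $\frac{2\pi}3$, in agreement with one node per square in the checkerboard and two nodes per brick in the wall. For $n>6$ it is negative, while (5) is never negative. That is the contradiction we want; it remains to control the boundary of a large disc.

**Lemma 2.** (a) $n\le6$. (b) If $n=6$, there is a tile $T_0$ such that all nodes lying on $T_0$ and on the tiles meeting $T_0$ are good.

*Proof.* Let $D=\operatorname{diam}Q$ and $A=\mathrm{area}(Q)$, let $B_R$ be the closed disc of radius $R$ about $0$, and let $N_R$ be the number of tiles contained in $B_R$.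

**Step 1: there are many tiles.** The tiles meeting $B_{R-D}$ cover it, and they are contained in $B_R$. So $N_R\ge\pi(R-D)^2/A$, and $N_R\ge cR^2$ for some $c>0$ and all large $R$.

**Step 2: count corners in two ways.** Sum $\frac{2\pi}3-\text{angle}$ over all corners of the tiles contained in $B_R$. Tile by tile, (6) gives $N_R\,\pi(2-\frac n3)$. Now sort by nodes. If $|v|<R-D$, all tiles containing $v$ lie in $B_R$, so the corners at $v$ contribute exactly $\mathrm{def}(v)$. All other corners in the sum are at points with $|v|\ge R-D$; the tiles they belong to lie in the annulus $R-2D\le|y|\le R$. This annulus has area $O(R)$ and the tiles have disjoint interiors and area $A$, so there are $O(R)$ such tiles, hence $O(R)$ such corners, each contributing at most $\frac{2\pi}3$ in absolute value. Therefore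
$$N_R\,\pi\Bigl(2-\frac n3\Bigr)=\sum_{\text{nodes }|v|<R-D}\mathrm{def}(v)+O(R)\ \ge\ -O(R).\tag{7}$$

**Step 3: part (a).** If $n\ge7$, the left side of (7) is at most $-\frac\pi3cR^2$ for large $R$, which contradicts (7). So $n\le6$.

**Step 4: part (b).** Let $n=6$. Then the left side of (7) is $0$, so by (5) there are only $O(R)$ bad nodes with $|v|<R-D$. We show that few bad nodes can spoil only few tiles. Suppose a tile $T_0\subset B_{R-3D}$ does not have the property in (b). Then some bad node $v$ lies on a tile $T$ meeting $T_0$ (possibly $T=T_0$). Choose $w\in T\cap T_0$. Then $|w|\le R-3D$ and $|v-w|\le D$, so $|v|\le R-2D<R-D$, and $v$ is one of the $O(R)$ bad nodes above. Moreover $T_0$ lies within distance $D$ of $w$, hence in the disc of radius $3D$ about $v$. This disc contains at most $9\pi D^2/A$ tiles. So only $O(R)$ tiles in $B_{R-3D}$ fail to have the property. But by Step 1 applied to $R-3D$, the disc $B_{R-3D}$ contains at least $c'R^2$ tiles for some $c'>0$ and all large $R$. So for large $R$ some tile has the property. $\blacksquare$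

*Conclusion of the proof of Theorem A(2).* $O_k$ is a strictly convex octagon, so by Lemma 2(a) it is not a 1-fold tile. By Section 5 it is a $k$-fold tile. $\blacksquare$

The proof gives slightly more: every nonsingular affine image $\alpha(O_k)$ is a nontrivial $k$-fold tile. Indeed $\alpha G\alpha^{-1}$ consists again of translations and half-turns, so it is a discrete group of isometries. The images of paired sides are paired, with the two copies still on opposite sides. The ratio of $\mathrm{area}(P)$ to $\det\Lambda$ does not change, so Lemma 1 gives $k$ again. And $\alpha(O_k)$ is still a strictly convex octagon, so Lemma 2(a) applies.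

## 7. Hexagons with a sixfold rotation

For $k=2$ we use a hexagon. Lemma 2(a) then does not help to exclude a 1-fold tiling, so we want a family with free parameters, which leaves room to avoid 1-fold tilings. We look for a group in which one vertex can move freely while all side pairings and the area stay intact.

Let $\varepsilon=e^{i\pi/3}$, so $\varepsilon^2=\varepsilon-1$ and $\varepsilon^3=-1$. Let $E=\mathbb Z+\mathbb Z\varepsilon$, a lattice that is also a ring, with $\det E=\frac{\sqrt3}2$. Write $(s,t)$ for $s+t\varepsilon$ with $s,t\in\mathbb R$. The basis $(1,\varepsilon)$ is positively oriented, and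
$$|(s,t)|^2=s^2+st+t^2.\tag{8}$$
Let $\Lambda=(1+\varepsilon)E$. Multiplication by $1+\varepsilon$ multiplies areas by $|1+\varepsilon|^2=3$, so $\det\Lambda=3\det E$. Also $3=(1+\varepsilon)(1+\bar\varepsilon)$ with $1+\bar\varepsilon=2-\varepsilon\in E$, so $3E\subset\Lambda$. For instance $1+\varepsilon$, $3\varepsilon$ and $(1+\varepsilon)^2=1+2\varepsilon+\varepsilon^2=3\varepsilon$ lie in $\Lambda$. Put
$$G=\{y\mapsto\varepsilon^jy+\lambda:\ 0\le j\le5,\ \lambda\in\Lambda\}.\tag{9}$$
Since $\varepsilon\Lambda=\Lambda$, this is a discrete group in which $\Lambda$ is normal, with $m=[G:\Lambda]=6$. By (1), two layers require area $2\cdot3\det E/6=\det E$.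

The group contains the rotation $y\mapsto\varepsilon y$ about $0$, and the rotation
$$y\mapsto C-\varepsilon(y-C)=-\varepsilon y+(1+\varepsilon)^2\quad\text{about } C=1+\varepsilon,\tag{10}$$
because $-\varepsilon=\varepsilon^4$ and $(1+\varepsilon)^2\in\Lambda$. Fix $X'=1$ and its image $X=\varepsilon$ under the first rotation. Now take a free point $W_1=1+z$. Let $W_3=\varepsilon(1+z)$ be its image under the first rotation. Its image under (10) is
$$1+\varepsilon-\varepsilon(z-\varepsilon)=1+\varepsilon+\varepsilon^2-\varepsilon z=\varepsilon(2-z)=:W_2 .$$
Then $W_2+W_3=3\varepsilon$ *for every* $z$, and $3\varepsilon\in\Lambda$: the side between these two points always has its half-turn in $G$. This is the freedom that we wanted.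

**Definition (the hexagons $P_{a,b}$).** For $a,b>0$ with $2a+b<1$, put $z=a+b\varepsilon$ and let $P_{a,b}$ have vertices, in this order,
$$X'=1=(1,0),\quad W_1=1+z=(1+a,b),\quad C=1+\varepsilon=(1,1),$$
$$W_2=\varepsilon(2-z)=(b,2-a-b),\quad W_3=\varepsilon(1+z)=(-b,1+a+b),\quad X=\varepsilon=(0,1).$$

The coordinates of $W_2$ and $W_3$ come from $\varepsilon z=a\varepsilon+b(\varepsilon-1)=(-b,a+b)$.

**Theorem A(1).** Every $P_{a,b}$ is a convex hexagon and a 2-fold tile. $P_{1/10,1/10}$ is not a 1-fold tile. So it is a nontrivial 2-fold tile and, taking the 2-fold tiling $j$ times, a nontrivial $2j$-fold tile for all $j\ge1$; in particular it is a nontrivial 4-fold tile.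

Here we prove the first sentence; the second follows in Section 8.

**Step 1: convexity.** We apply the criterion in the coordinates $(s,t)$. The edges are
$$\begin{aligned}f_1&=X'W_1=(a,b),& f_2&=W_1C=(-a,1-b),& f_3&=CW_2=(b-1,1-a-b),\\ f_4&=W_2W_3=(-2b,2a+2b-1),& f_5&=W_3X=(b,-a-b),& f_6&=XX'=(1,-1).\end{aligned}$$
Direct computation gives
$$\begin{aligned}f_1\times f_2&=a(1-b)+ab=a,\\ f_2\times f_3&=-a(1-a-b)+(1-b)^2=a^2-a(1-b)+(1-b)^2,\\ f_3\times f_4&=(b-1)(2a+2b-1)+2b(1-a-b)=1-2a-b,\\ f_4\times f_5&=2b(a+b)-b(2a+2b-1)=b,\\ f_5\times f_6&=-b+(a+b)=a,\\ f_6\times f_1&=b+a.\end{aligned}$$
All are positive; the second is a positive definite quadratic form in $a$ and $1-b$. From $2a+b<1$ we also have $a+b<1$. Hence $f_1$ is in the open first quadrant, $f_2$ and $f_3$ are in the open second, $f_4$ is in the open left half plane, and $f_5,f_6$ are in the open fourth quadrant. In each of the pairs $(f_1,f_2)$, $(f_2,f_3)$, $(f_3,f_4)$, $(f_5,f_6)$ the arguments, taken in $(0,2\pi)$, differ by less than $\pi$ in absolute value, so a positive cross product means that the argument increases. From $f_4$ to $f_5$ the difference lies in $(0,\frac{3\pi}2)$, and the positive cross product puts it in $(0,\pi)$.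 From $f_6$ to $f_1$, across $2\pi$, the difference lies in $(0,\pi)$ because the cross product is positive. So
$$0<\arg f_1<\tfrac\pi2<\arg f_2<\arg f_3<\arg f_4<\tfrac{3\pi}2<\arg f_5<\arg f_6<2\pi,$$
with all increments less than $\pi$. Hence $P_{a,b}$ is a strictly convex hexagon, traversed counterclockwise.

**Step 2: area.** In $(s,t)$-coordinates the shoelace sum is
$$b+(1+a-b)+(2-a-2b)+3b-b-1=2,$$
the fourth term being $b(1+a+b)+b(2-a-b)=3b$. So the area is $1$ in these coordinates, and $\mathrm{area}(P_{a,b})=\det E$.

**Step 3: side pairings in the group (9).** The half-turn $y\mapsto(1+\varepsilon)-y$ is in $G$, because $-1=\varepsilon^3$ and $1+\varepsilon\in\Lambda$; it interchanges $X=\varepsilon$ and $X'=1$, so the side $XX'$ is paired with itself. The half-turn $y\mapsto3\varepsilon-y$ is in $G$, because $3\varepsilon\in\Lambda$; it interchanges $W_2$ and $W_3$, so the side $W_2W_3$ is paired with itself. The rotation $y\mapsto\varepsilon y$ maps $X'\to W_1$ onto $X\to W_3$, the reverse of the directed side $W_3\to X$; so $f_1$ and $f_5$ are paired. The rotation (10) fixes $C$ and maps $W_1$ to $W_2$, so it maps $W_1\to C$ onto $W_2\to C$, the reverse of the directed side $C\to W_2$;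 so $f_2$ and $f_3$ are paired.

**Step 4: multiplicity.** By Lemma 1, $\{gP_{a,b}\}_{g\in G}$ is a $k$-fold tiling with $k=6\det E/(3\det E)=2$.

## 8. Side lengths at a good node of a hexagon tiling

It remains to show that $P_{1/10,1/10}$ is not a 1-fold tile. Angles alone leave possibilities open for every $P_{a,b}$. Write the edges as complex numbers: $f_1=z$ and
$$f_5=X-W_3=-\varepsilon z,\qquad f_3=W_2-C=-\varepsilon(W_1-C)=\varepsilon f_2.\tag{11}$$
The second relation shows that the exterior angle at $C$ is $\frac\pi3$, so the interior angle at $C$ is $\frac{2\pi}3$. The exterior angles at $X$ and $X'$ add up to the turn from $f_5=-\varepsilon z$ to $f_1=z$. The quotient is $-\varepsilon^{-1}=\varepsilon^2$, so this turn is $\equiv\frac{2\pi}3\pmod{2\pi}$. It lies in $(0,2\pi)$, as a sum of two exterior angles, so it equals $\frac{2\pi}3$. Hence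
$$\angle C=\tfrac{2\pi}3,\qquad \angle X+\angle X'=2\pi-\tfrac{2\pi}3=\tfrac{4\pi}3,\qquad \angle X+\angle X'+\angle C=2\pi.\tag{12}$$
So corners $X,X',C$ fit around a point, and so do three corners $C$. But Lemma 2(b) gives us a place in any 1-fold tiling where all nodes are good, and there sides must match in full length. We use the *lengths*.

**Lemma 3.** Put
$$n_1=|f_1|^2=|f_5|^2=a^2+ab+b^2,\qquad n_2=|f_2|^2=|f_3|^2=a^2-a(1-b)+(1-b)^2,\qquad n_4=|f_4|^2,$$
and note $|f_6|^2=1$. If $n_1,n_2,n_4\ne1$ and $n_1\ne n_2,n_4$, then $P_{a,b}$ is not a 1-fold tile.

The equalities of lengths follow from (11), and the formulas from (8).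

*Proof.* Suppose that $P_{a,b}$ is a 1-fold tile. Take a 1-fold tiling and the tile $T_0$ of Lemma 2(b).

**Step 1: three tiles around one corner.** Let $v$ be the corner of $T_0$ that corresponds to $X$, where the sides $f_5$ and $f_6$ meet. The node $v$ is good, so exactly three tiles $T_0,T_1,T_2$ contain $v$, and each has a corner there. Let $\rho_5,\rho_6$ be the rays from $v$ along the sides $f_5,f_6$ of $T_0$, and let $\rho$ be the third ray, which separates $T_1$ from $T_2$. Let $T_1$ have its corner between $\rho_6$ and $\rho$, and $T_2$ between $\rho$ and $\rho_5$.

**Step 2: sides on a common ray have equal length.** Suppose two of these three tiles have sides starting at $v$ along the same ray but of different lengths. The far endpoint of the shorter side is a vertex of one tile and lies in the relative interior of a side of the other. So it is a node with a flat, hence bad. It lies on one of $T_0,T_1,T_2$, all of which meet $T_0$ at $v$. This contradicts the choice of $T_0$.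

**Step 3: follow the lengths around $v$.** Along $\rho_6$ the tile $T_0$ has a side of length $1$, so $T_1$ also has a side of length $1$ there. Since $n_1,n_2,n_4\neq1$, the only side of $P_{a,b}$ of length $1$ is $f_6$. Both neighbors of $f_6$, namely $f_5$ and $f_1$, have length $\sqrt{n_1}$. So whichever end of its side $f_6$ the tile $T_1$ has at $v$, and whether or not it is a mirror image, its side along $\rho$ has length $\sqrt{n_1}$. By Step 2 the side of $T_2$ along $\rho$ has length $\sqrt{n_1}$. The side of $T_2$ along $\rho_5$ has the length of $f_5$, which is also $\sqrt{n_1}$. So $P_{a,b}$ has two *adjacent* sides of length $\sqrt{n_1}$. But since $n_1\ne n_2,n_4,1$, the only sides of this length are $f_1$ and $f_5$, and these are not adjacent. This is a contradiction. $\blacksquare$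

*Conclusion of the proof of Theorem A(1).* For $a=b=\frac1{10}$ we have $2a+b=\frac3{10}<1$ and
$$f_1=(.1,.1),\ f_2=(-.1,.9),\ f_3=(-.9,.8),\ f_4=(-.2,-.6),\ f_5=(.1,-.2),\ f_6=(1,-1).$$
By (8) the squared lengths are
$$.03,\quad .73,\quad .73,\quad .52,\quad .03,\quad 1.$$
So $n_1=.03$, $n_2=.73$, $n_4=.52$, and Lemma 3 applies: $P_{1/10,1/10}$ is not a 1-fold tile. By Section 7 it is a 2-fold tile. Listing its 2-fold tiling $j$ times gives a $2j$-fold tiling. $\blacksquare$

Together with Theorem A(2), a convex nontrivial $k$-fold tile exists for every $k\ge2$, and in particular for each of $k=2,3,4$. Neither part used an external classification result.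

## 9. Exactly which $P_{a,b}$ are 1-fold tiles

Lemma 3 handles one hexagon, and many others, without outside help. To settle the whole family we use Reinhardt's classification of convex hexagons that tile.

**Theorem B (uses Reinhardt's theorem).** For $a,b>0$, $2a+b<1$: the 2-fold tile $P_{a,b}$ is a 1-fold tile if and only if $a+2b=1$ or $(a,b)=(\frac27,\frac17)$.

So all members of the family are nontrivial 2-fold tiles except those on the segment $a+2b=1$ and one single hexagon.

The theorem of K. Reinhardt (*Über die Zerlegung der Ebene in Polygone*, Dissertation, Frankfurt 1918; see also B. Bollobás, *Filling the plane with congruent convex hexagons without overlapping*, Ann. Univ. Sci. Budapest 6 (1963)) states: a convex hexagon is a 1-fold tile if and only if its sides can be labelled cyclically (in either direction) $s_1,\dots,s_6$, with $v_i$ the vertex between $s_i$ and $s_{i+1}$, so that one of the following holds.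

* Type 1: $\angle v_1+\angle v_2+\angle v_3=2\pi$ and $|s_1|=|s_4|$; equivalently, the opposite sides $s_1,s_4$ are parallel and equal.
* Type 2: $\angle v_1+\angle v_2+\angle v_4=2\pi$, $|s_1|=|s_4|$, $|s_3|=|s_5|$.
* Type 3: $\angle v_1=\angle v_3=\angle v_5=\frac{2\pi}3$, $|s_1|=|s_2|$, $|s_3|=|s_4|$, $|s_5|=|s_6|$.

The equivalence in Type 1 holds because interior angles of total $2\pi$ at $v_1,v_2,v_3$ mean exterior angles of total $\pi$, so that $s_4$ runs in the direction opposite to $s_1$.

*Proof of Theorem B.*

**Step 1: compare the lengths.** We collect the length relations that decide all cases. Since $a+b<1$,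
$$n_1<(a+b)^2<1,\qquad n_2=(1-b)^2-a(1-b-a)<1.$$
Moreover $n_2-n_1=\bigl(a^2-a+ab+1-2b+b^2\bigr)-\bigl(a^2+ab+b^2\bigr)=1-a-2b$, so
$$n_1=n_2\iff a+2b=1.\tag{13}$$

**Step 2: Type 3 never occurs.** In Type 3 every side has the same length as one of its neighbors. The neighbors of $f_6$ are $f_5$ and $f_1$, so we would have $n_1=1$, which is impossible.

**Step 3: Type 1 occurs exactly for $(\frac27,\frac17)$.** Parallel sides of a strictly convex polygon run in opposite directions around the boundary, so Type 1 means that one of the three opposite pairs consists of negatives of each other.

* $f_4=-f_1$ means $a=2b$ and $1-2a-2b=b$, that is, $7b=1$ and $(a,b)=(\frac27,\frac17)$. This satisfies $2a+b=\frac57<1$.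
* $f_5=-f_2$ means $a=b$ and $a+b=1-b$, that is, $a=b=\frac13$, which violates $2a+b<1$.
* $f_6=-f_3$ means $b=0$, which is excluded.

**Step 4: Type 2 forces $a+2b=1$.** In Type 2 some opposite pair $s_1,s_4$ has equal lengths, and the two neighbors $s_3,s_5$ of $s_4$ have equal lengths. The pair $\{f_3,f_6\}$ is impossible, since $n_2\ne1$. For the pair $\{f_1,f_4\}$ there are two choices of $s_4$. If $s_4=f_4$, its neighbors $f_3,f_5$ give $n_2=n_1$. If $s_4=f_1$, its neighbors $f_6,f_2$ give $n_2=1$, which is impossible. For the pair $\{f_2,f_5\}$, equality of the lengths of the pair itself is $n_2=n_1$. So $n_1=n_2$ in every case, and (13) gives $a+2b=1$.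

**Step 5: conversely, $a+2b=1$ gives Type 2.** Let $a+2b=1$, so $n_1=n_2$. Label
$$(s_1,\dots,s_6)=(f_5,f_6,f_1,f_2,f_3,f_4).$$
Then $|s_1|=|f_5|=|f_2|=|s_4|$ and $|s_3|=|f_1|=|f_3|=|s_5|$. The vertices $v_1,v_2,v_4$ are $X$ (between $f_5,f_6$), $X'$ (between $f_6,f_1$) and $C$ (between $f_2,f_3$). By (12) their angles add up to $2\pi$. So $P_{a,b}$ is of Type 2 and is a 1-fold tile.

Steps 2 to 4 show that a 1-fold tile in the family satisfies $a+2b=1$ or $(a,b)=(\frac27,\frac17)$, and Steps 3 and 5 show that in both cases $P_{a,b}$ is a 1-fold tile. $\blacksquare$
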